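\title{From continuum many countable models to three by naming one element}

\begin{abstract}
A constant expansion of a complete theory $T$ is obtained by adding new constants for a realization of a non-principal type. A.~D.~Taimanov asked whether a countable complete theory with $2^{\aleph_0}$ countable models can have a constant expansion with at most $\aleph_0$ countable models. We show that it can: for every $r\geq 1$ we construct a theory with $2^{\aleph_0}$ countable models and a non-principal $1$-type whose constant expansion has exactly $r+2$ countable models. The models consist of a dense meet-tree with constants $c_0<c_1<\cdots$ and a graph whose vertices are attached to down-closed subsets of the tree. We also describe all values that the number of countable models of such an expansion can take; the least one is $3$.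
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $T$ be a complete theory in a countable language $\mathcal{L}$, and let $I(T,\aleph_0)$ be the number of countable models of $T$ up to isomorphism. A \emph{complete $n$-type} of $T$ is a maximal set $p(\bar v)$ of $\mathcal{L}$-formulas in the variables $\bar v=(v_1,\dots,v_n)$ that is consistent with $T$; the set of these types is $S_n(T)$. A type $p$ is \emph{principal} if some $\varphi\in p$ implies, modulo $T$, every formula of $p$; then $\varphi$ \emph{isolates} $p$. Let $p\in S_n(T)$ be non-principal and let $\bar c=(c_1,\dots,c_n)$ be new constant symbols. The theory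
\[
T^*=T\cup p(\bar c)
\]
in the language $\mathcal{L}^*=\mathcal{L}\cup\{c_1,\dots,c_n\}$ is called a \emph{constant expansion} of $T$. It is complete, because every $\mathcal{L}^*$-sentence has the form $\varphi(\bar c)$ and $p$ contains $\varphi$ or $\neg\varphi$.

A countable model of $T^*$ is a pair $(M,\bar a)$ in which $M$ is a countable model of $T$ and $\bar a$ realizes $p$, and two pairs are isomorphic when an isomorphism of the models carries one tuple to the other. Hence
\begin{equation}\label{eq:orbits}
I(T^*,\aleph_0)=\sum_{M}\bigl(\text{number of $\mathrm{Aut}(M)$-orbits on the realizations of $p$ in $M$}\bigr),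
\end{equation}
where $M$ runs over the countable models of $T$ up to isomorphism. Two effects compete in this sum: a model that realizes $p$ may be counted many times, and a model that omits $p$ is not counted at all. A principal type is realized in every model, so only for a non-principal type can the number of models drop.

Both effects occur. R.~E.~Woodrow gave a theory with $I(T,\aleph_0)=4$ and a constant expansion with $I(T^*,\aleph_0)=\aleph_0$, and M.~G.~Peretyatkin gave an example with $I(T,\aleph_0)=3$ and $I(T^*,\aleph_0)=\aleph_0$. In the other direction, B.~Omarov proved that for every $n<\omega$ there is a theory $T_n$ with a constant expansion $T_n^*$ such that $I(T_n,\aleph_0)=n+5$ and $I(T_n^*,\aleph_0)=5$, and he showed that $I(T,\aleph_0)=\aleph_0$ together with $I(T^*,\aleph_0)<\aleph_0$ can occur. This paper answers the following question.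

\begin{quote}
\textbf{Question} (A.~D.~Taimanov; see \cite{CE}). Do there exist a countable complete theory $T$ and a constant expansion $T^*$ of $T$ such that $I(T,\aleph_0)=2^{\aleph_0}$ and $I(T^*,\aleph_0)\leq\aleph_0$?
\end{quote}

By \eqref{eq:orbits}, an example must have $2^{\aleph_0}$ countable models of which all but countably many omit $p$. The two most direct ways to produce many models do not allow this. The first is to have many types. The restriction map $S_k(T^*)\to S_k(T)$ is onto: if $q\in S_k(T)$, $\varphi\in q$ and $\psi\in p$, then the complete theory $T$ proves both $\exists\bar x\,\varphi$ and $\exists\bar v\,\psi$, so $q(\bar x)\cup p(\bar c)$ is consistent with $T$. Thus, if some $S_k(T)$ is uncountable, so is $S_k(T^*)$; since every type is realized in a countable model and a countable model realizes countably many types, $I(T^*,\aleph_0)$ is then uncountable. The second way is to build models from two independent parts. Then the numbers of models multiply (Lemma~\ref{lem:union}), and naming an element of one part does nothing to the other. In an example, one tuple has to remove all the freedom that produced $2^{\aleph_0}$ models, and one might guess that this is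 too much to ask. It is not.

\begin{theorem}\label{thm:A}
For every integer $r\geq 1$ there are a countable complete theory $T$ and a non-principal type $p\in S_1(T)$ such that $I(T,\aleph_0)=2^{\aleph_0}$ and $T^*=T\cup p(c)$ has exactly $r+2$ countable models up to isomorphism.
\end{theorem}

With $r=1$ we get $I(T,\aleph_0)=2^{\aleph_0}$ and $I(T^*,\aleph_0)=3$, so the answer to the question is yes. The parameter $r$ is the number of colors in the construction; a reader interested only in the question may take $r=1$ and ignore the colors. The value $3$ is the least possible, as part of the following classification.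

\begin{theorem}\label{thm:B}
For a cardinal $\kappa$ the following are equivalent.
\begin{enumerate}
\item[(i)] There are a countable complete theory $T$ and a constant expansion $T^*$ of $T$ with $I(T,\aleph_0)=2^{\aleph_0}$ and $I(T^*,\aleph_0)=\kappa$.
\item[(ii)] Either $3\leq\kappa<\aleph_0$, or $\kappa$ is infinite and $\kappa=I(S,\aleph_0)$ for some countable complete theory $S$.
\end{enumerate}
In particular $3,4,5,\dots,\aleph_0$ and $2^{\aleph_0}$ all occur, and $1$ and $2$ do not.
\end{theorem}

Section~\ref{sec:facts} recalls the facts from model theory that we use. Section~\ref{sec:idea} explains how the construction grows out of a dense linear order, and Section~\ref{sec:theory} defines the theory $T$ and shows the mechanism on a single point. Sections~\ref{sec:qe}--\ref{sec:count} prove Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.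

\section{Standard facts}\label{sec:facts}

For a structure $M$, a tuple $\bar a$ and a set $A\subseteq M$, the type $\mathrm{tp}(\bar a/A)$ is the set of formulas with parameters in $A$ that hold of $\bar a$, and $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar a/\emptyset)$. A map $f$ from a subset of $M$ to $N$ is \emph{elementary} if $\mathrm{tp}(\bar a)=\mathrm{tp}(f(\bar a))$ for all tuples $\bar a$ from its domain, including the empty tuple. In what follows $T$ is a complete theory in a countable language.

\begin{enumerate}
\item[(F1)] \emph{Principal types.} If $\varphi$ isolates $p$, then $T\vdash\exists\bar v\,\varphi$, so $p$ is realized in every model. If $S_n(T)$ is finite, every $p\in S_n(T)$ is principal: choose $\varphi_q\in p\setminus q$ for each $q\neq p$ and take the conjunction. If $T$ has a finite model, then it has only one model up to isomorphism and every $S_n(T)$ is finite.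
\item[(F2)] \emph{Back and forth.} Let $\mathcal{F}$ be a family of isomorphisms between substructures of $M$ and substructures of $N$. Suppose that for every $f\in\mathcal{F}$, every $b\in M$ is in the domain of some member of $\mathcal{F}$ extending $f$, and every $b'\in N$ is in the range of some member of $\mathcal{F}$ extending $f$. Then every $f\in\mathcal{F}$ is elementary. If all isomorphisms between finitely generated substructures of models of a theory are elementary, the theory has quantifier elimination.
\item[(F3)] \emph{Atomic models.} A model is \emph{atomic} if the type of every finite tuple is principal. Two countable atomic models of $T$ are isomorphic.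
\item[(F4)] \emph{Saturated models.} A model $M$ is \emph{$\omega$-saturated} if for every finite $A\subseteq M$, every elementary extension $N\succ M$ and every $b\in N$, the type $\mathrm{tp}(b/A)$ is realized in $M$. Two countable $\omega$-saturated models of $T$ are isomorphic. If $M$ is $\omega$-saturated, so is $(M,c)$ for each $c\in M$, since a type over $A$ in the language with $c$ is a type over $A\cup\{c\}$.
\item[(F5)] \emph{Ryll-Nardzewski theorem.} If $T$ has infinite models, then $I(T,\aleph_0)=1$ if and only if $S_k(T)$ is finite for every $k$.
\item[(F6)] \emph{Vaught's theorem.} $I(T,\aleph_0)\neq 2$.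
\item[(F7)] \emph{Ehrenfeucht--Fra\"{\i}ss\'e games.} In the $n$-round game on $(M,\bar a)$ and $(M',\bar a')$, the first player picks in each round an element of either structure and the second player answers with an element of the other; the second player wins if the chosen elements together with $\bar a,\bar a'$ form an isomorphism of substructures. In a finite relational language, $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar a')$ if and only if the second player has a winning strategy for every $n$.
\end{enumerate}

\section{From a dense order to a tree}\label{sec:idea}

The skeleton of the construction is a theory of linear orders in which everything can be counted by hand.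

\begin{example}\label{ex:linear}
Let $T_{<}$ be the theory of dense linear orders without endpoints with constants $c_0<c_1<c_2<\cdots$. We use only that every countable dense linear order without endpoints is isomorphic to $\mathbb{Q}$. In a countable model $M$ the interval below $c_0$ and the intervals $(c_n,c_{n+1})$ are copies of $\mathbb{Q}$, so $M$ is determined by the order type of
\[
F=\{d: d\geq c_n\text{ for all }n\}.
\]
This set is empty, or has a least element followed by a copy of $\mathbb{Q}$, or is a copy of $\mathbb{Q}$. So $I(T_<,\aleph_0)=3$. A sentence or formula mentions finitely many constants, and two countable models with finitely many increasing points named are isomorphic; hence $T_<$ is complete and $\{c_n<v:n<\omega\}$ axiomatizes a complete type $p$. It is omitted when $F=\emptyset$, so it is non-principal by (F1). A countable model $(M,c)$ of $T_<\cup p(c)$ is of one of three kinds, each determining it up to isomorphism: $c$ is the least element of $F$; or $F$ has a least element $\ell<c$; or $F$ has no least element. The model with $F=\emptyset$ has disappeared and the model with a least element has split into two.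
\end{example}

The plan is to replace the one model with $F=\emptyset$ by $2^{\aleph_0}$ models while keeping the count for $F\neq\emptyset$. We call the order $D$ and add a second sort $P$ that carries a graph $R$. To each $x\in P$ we attach a down-closed set $I_x\subseteq D$, and we consider
\[
X=\{x\in P: c_n\in I_x\text{ for all }n\},
\]
a set described by infinitely many conditions. We want the graph $(X,R)$ to be arbitrary when $F=\emptyset$ and to be forced when $F\neq\emptyset$.

For the second goal, fix $c\in F$. If the sets $I_x$ were arbitrary, $I_x$ could contain all $c_n$ and no element of $F$ below or equal to $c$; the points $x$ of this kind would again form a set described only by infinitely many conditions, and we would have no control over the graph on it. We therefore require that for each $d\in D$ the set of elements of $I_x$ below or equal to $d$ has a greatest element $\mu(d,x)$, and we put $\mu$ into the language. Then $x\in X$ if and only if $\mu(c,x)\in F$, and the infinitely many conditions on $x$ are recorded by one element of $D$.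

In a linear order this requirement defeats the first goal. If $I_x\neq D$, pick $d\notin I_x$; then all of $I_x$ lies below $d$, so $I_x$ has the greatest element $\mu(d,x)$. When $F=\emptyset$, this element is not above all $c_n$, so $x\notin X$. Hence $X=\{x:I_x=D\}$ is defined by one formula, the graph $(X,R)$ has the same first-order theory in all models with $F=\emptyset$, and it cannot be arbitrary. The remedy is to let $D$ branch. In a tree, the elements below a given $c$ still form a chain, on which the analysis of Example~\ref{ex:linear} applies, but a down-closed set can contain every $c_n$ while missing elements on the side branches.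

Finally, to get $r+2$ models instead of $3$ we split $D$ into $r$ dense colors, with $c$ and all $c_n$ of the first color. The middle case of Example~\ref{ex:linear} then splits into $r$ cases according to the color of $\ell$.

\section{Trees with closed down-sets and the theory $T$}\label{sec:theory}

\subsection*{The class $\mathcal{K}$}
For an element $d$ of a partial order $D$ let ${\downarrow}d=\{e\in D:e\leq d\}$. A \emph{meet-tree} is a partial order in which every ${\downarrow}d$ is a chain and any two elements $d,e$ have a greatest lower bound $d\wedge e$. The order can be read off the meet, since $d\leq e$ means $d\wedge e=d$. A nonempty finite subset closed under $\wedge$ has a least element, the meet of all its elements. A subset $I$ of a meet-tree is a \emph{closed down-set} if it is down-closed and $I\cap{\downarrow}d$ has a greatest element for every $d$.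

Fix $r\geq 1$. Let $L_0=\{D,P,C_1,\dots,C_r,\leq,\wedge,\mu,R,c_0\}$, where $D,P,C_j$ are unary predicates, $\leq$ and $R$ are binary relations, $\wedge$ and $\mu$ are binary functions, and $c_0$ is a constant.

\begin{definition}\label{def:K}
$\mathcal{K}$ is the class of $L_0$-structures with the following properties.
\begin{enumerate}
\item[(K1)] The universe is the disjoint union of $D$ and $P$; $D$ is the disjoint union of the \emph{colors} $C_1,\dots,C_r$; and $c_0\in C_1$.
\item[(K2)] $\leq$ holds only between elements of $D$, and $(D,\leq)$ is a meet-tree with meet $\wedge$.
\item[(K3)] For $d\in D$ and $x\in P$ we have $\mu(d,x)\in D$; the set $I_x=\{e\in D:\mu(e,x)=e\}$ is down-closed; and $\mu(d,x)=\max(I_x\cap{\downarrow}d)$.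
\item[(K4)] $R$ holds only between elements of $P$ and is symmetric and irreflexive.
\item[(K5)] $u\wedge v=u$ unless $u,v\in D$, and $\mu(u,v)=u$ unless $u\in D$ and $v\in P$.
\end{enumerate}
\end{definition}

Condition (K5) only makes the functions total. By (K3), giving $\mu$ is the same as giving a closed down-set $I_x$ for each $x\in P$: if $I$ is a closed down-set and $\mu(d,x)$ is defined as $\max(I\cap{\downarrow}d)$, then $\mu(e,x)=e$ holds exactly for $e\in I$. All conditions are universal sentences. For instance, the last part of (K3) says that $\mu(d,x)\leq d$, that $\mu(\mu(d,x),x)=\mu(d,x)$, and that $e\leq d$ and $\mu(e,x)=e$ imply $e\leq\mu(d,x)$. So $\mathcal{K}$ is closed under substructures and unions of chains.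

\emph{Substructure} always means $L_0$-substructure, and $\langle\,\cdot\,\rangle$ denotes the generated substructure. For a substructure $A$ we write $D_A=D\cap A$ and $P_A=P\cap A$. The constant $c_0$ is included in $L_0$ so that $D_A$ is never empty; for finite $A$ it therefore has a least element. Every chain in $D$ that contains $c_0$ is a substructure.

The value $\mu(d,x)$ determines $\mu(\,\cdot\,,x)$ on the whole chain below $d$:
\begin{equation}\label{eq:min}
e\leq d\quad\Longrightarrow\quad\mu(e,x)=\min\bigl(e,\mu(d,x)\bigr).
\end{equation}
Indeed, $e$ and $\mu(d,x)$ lie in the chain ${\downarrow}d$. If $e\leq\mu(d,x)$, then $e\in I_x$ and $\mu(e,x)=e$. Otherwise $\mu(d,x)<e$, so $\mu(d,x)$ lies in $I_x\cap{\downarrow}e$ and is the greatest element of the larger set $I_x\cap{\downarrow}d$.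

\begin{lemma}\label{lem:locfin}
Every finitely generated structure in $\mathcal{K}$ is finite.
\end{lemma}

\begin{proof}
Let $E$ be the set of meets of nonempty subsets of the set consisting of $c_0$ and the generators in $D$; it is finite and closed under $\wedge$. Let $Q$ be the set of generators in $P$ and put $E'=E\cup\{\mu(d,x):d\in E,\ x\in Q\}$. We show that the finite set $E'\cup Q$ is closed under $\wedge$ and $\mu$. Let $u,v\in E'$, choose $d,e\in E$ with $u\leq d$ and $v\leq e$, and let $g=d\wedge e\in E$. Since $u\wedge v\leq g$, we have $u\wedge v=(u\wedge g)\wedge(v\wedge g)$. Here $u\wedge g=\min(u,g)$ in the chain ${\downarrow}d$ and $v\wedge g=\min(v,g)$ in the chain ${\downarrow}e$, and both lie in the chain ${\downarrow}g$. So $u\wedge v\in\{u,v,g\}$. For $y\in Q$, \eqref{eq:min} gives $\mu(u,y)=\min(u,\mu(d,y))\in E'$.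
\end{proof}

\subsection*{The theories $T_0$ and $T$}
Section~\ref{sec:qe} shows that a finite structure in $\mathcal{K}$ grows one point at a time in four ways: a new element of $D$ below everything, inside an interval, or on a new branch, or a new element of $P$. The theory $T_0$ says that all four are always available. It consists of (K1)--(K5) and the following axioms, for all $j\leq r$.
\begin{enumerate}
\item[(E1)] For every $b\in D$ there is $d\in C_j$ with $d<b$.
\item[(E2)] For all $a<b$ in $D$ there is $d\in C_j$ with $a<d<b$.
\item[(E3)] For all $a\in D$, all $b_1,\dots,b_k>a$ (where $k\geq0$), and all disjoint finite $Y,Z\subseteq P$ with $a\in I_x$ for $x\in Y\cup Z$, there is $d\in C_j$ with $d>a$, $d\wedge b_i=a$ for all $i$, $\mu(d,y)=d$ for $y\in Y$, and $\mu(d,z)=a$ for $z\in Z$.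
\item[(E4)] For every finite substructure $A$, every nonempty $I\subseteq D_A$ that is down-closed in $D_A$, and every $U\subseteq P_A$, there is $x\in P\setminus P_A$ such that $\mu(d,x)=\max(I\cap{\downarrow}d)$ for all $d\in D_A$, and $R(x,u)\Leftrightarrow u\in U$ for all $u\in P_A$.
\end{enumerate}
In (E4) the maximum exists, because $I\cap{\downarrow}d$ is a finite chain containing the least element of $D_A$. Axiom (E3) is one sentence for each choice of $j$, $k$, $|Y|$, $|Z|$, and (E4) is one sentence for each isomorphism type of a triple $(A,I,U)$. In each of these sentences the hypothesis on the parameters and the condition on the witness are quantifier-free.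

Let $L=L_0\cup\{c_n:n\geq1\}$ and
\[
T=T_0\cup\{C_1(c_n)\wedge c_n<c_{n+1}:n<\omega\},
\]
where, in this line only, $\wedge$ is conjunction. For any $M\in\mathcal{K}$ with a fixed sequence $c_0<c_1<\cdots$ in $C_1$, in particular for any model of $T$, put
\[
F(M)=\{d\in D: d\geq c_n\text{ for all }n\},\qquad X(M)=\{x\in P: c_n\in I_x\text{ for all }n\}.
\]
The set $F(M)$ is closed upward and under $\wedge$. If $M\subseteq M'$ in $\mathcal{K}$, with the same sequence, then $F(M)=F(M')\cap M$ and $X(M)=X(M')\cap M$. We often use:
\begin{equation}\label{eq:below}
\ell\in F(M),\quad e\leq\ell,\quad e\notin F(M)\quad\Longrightarrow\quad e<c_n\text{ for some }n.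
\end{equation}
Indeed $c_n\not\leq e$ for some $n$, and $e$ and $c_n$ both lie in the chain ${\downarrow}\ell$.

\subsection*{What one element of $F$ sees}
The mechanism of the proof is visible for a single point of $P$.

\begin{example}\label{ex:onepoint}
Let $M\models T$, $c\in F(M)$, $x\in P$ and $g=\mu(c,x)$. By \eqref{eq:min}, $\mu(u,x)=\min(u,g)$ for all $u\leq c$. So the substructure generated by $c$, $x$ and the constants consists of $x$ and the chain $\{c_n:n<\omega\}\cup\{g,c\}$, and it is described by the color of $g$ and its position in this chain. By \eqref{eq:below} the positions are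
\[
g<c_0,\qquad g=c_k,\qquad c_k<g<c_{k+1},\qquad g\in F(M)\text{ and }g<c,\qquad g=c,
\]
and $x\in X(M)$ exactly in the last two (Figure~\ref{fig:mu}). Only the fourth is not expressed by a single formula. It occurs in $M$ if and only if $F(M)$ has an element $w<c$: given $w$, axiom (E4) for $A=\{c_0,w,c\}$, $I=\{c_0,w\}$, $U=\emptyset$ gives $x$ with $\mu(c,x)=w$. So the point $x$ asks nothing of the model that the chain ${\downarrow}c$ has not already decided.

The graph on $X(M)$ is forced as well. Let $U,V\subseteq X(M)$ be finite and disjoint, let $A=\langle\{c\}\cup U\cup V\rangle$, so that $P_A=U\cup V$, and apply (E4) with $I=D_A$. We get a new $x$ joined to all of $U$ and to none of $V$, and $c\in I_x$, so $x\in X(M)$. This extension property determines a countable graph up to isomorphism by back and forth; it is the random graph.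

Without an element of $F(M)$ both arguments break down. For $x\in X(M)$ the set $\{c_n:n<\omega\}\cup\{x\}$ is already a substructure, so no element of $D$ records that $x\in X(M)$; and (E4) prescribes $I_x$ only on a finite set, which forces only finitely many $c_n$ into $I_x$. Proposition~\ref{prop:many} turns this into $2^{\aleph_0}$ models.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \s in {0,6.5} {
  \begin{scope}[xshift=\s cm]
    \draw (0,0) -- (0,5.2);
    \draw (0,0.9) -- (1.6,1.7);
    \foreach \y/\n in {0.5/0,1.3/1,2.5/2}
      \filldraw (0,\y) circle (2pt) node[left=2pt] {$c_{\n}$};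
    \node at (-0.35,3.15) {$\vdots$};
    \draw[dashed] (-1.3,3.6) -- (1.8,3.6);
    \node at (1.6,3.95) {$F$};
    \filldraw (0,5.2) circle (2pt) node[left=2pt] {$c$};
    \draw[line width=1.8pt] (0,0.9) -- (0.8,1.3);
  \end{scope}
}
\draw[line width=1.8pt] (0,0) -- (0,1.9) -- (1.3,2.8);
\filldraw[fill=white] (0,1.9) circle (2.6pt) node[left=2pt] {$\mu(c,x)$};
\draw[line width=1.8pt] (6.5,0) -- (6.5,4.3) -- (7.6,5.1);
\filldraw[fill=white] (6.5,4.3) circle (2.6pt) node[left=2pt] {$\mu(c,x)$};
\end{tikzpicture}
\caption{Part of the tree $D$, with constants $c_0<c_1<\cdots$ and an element $c$ of the set $F$ of upper bounds of all $c_n$ (above the dashed line). The thick lines show the down-closed set $I_x$ attached to a point $x$, and $\mu(c,x)$ is the greatest element of $I_x$ below or equal to $c$. Left: $\mu(c,x)\notin F$, and $I_x$ contains finitely many $c_n$. Right: $\mu(c,x)\in F$, and $I_x$ contains all $c_n$.}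
\label{fig:mu}
\end{figure}

\section{One-point extensions and quantifier elimination}\label{sec:qe}

To pass from descriptions of substructures, as in Example~\ref{ex:onepoint}, to types, we show that isomorphisms between finite substructures of models of $T_0$ are elementary. A new element $b$ generates further elements through $\wedge$ and $\mu$, so $A\cup\{b\}$ need not be a substructure. We therefore cut $\langle A,b\rangle$ into steps that add one element each. For $a<b$ in $D_A$ we say that $b$ \emph{covers} $a$ in $D_A$ if no element of $D_A$ lies strictly between them.

\begin{lemma}\label{lem:onepoint}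
Let $N\in\mathcal{K}$, let $A\subseteq N$ be a finite substructure and let $d\in D_N$. Suppose that one of the following holds.
\begin{enumerate}
\item[(i)] $d<\rho$, where $\rho$ is the least element of $D_A$.
\item[(ii)] $a<d<b$, where $a,b\in D_A$ and $b$ covers $a$ in $D_A$.
\item[(iii)] $d>a$ with $a\in D_A$; $d\wedge b=a$ for all $b\in D_A$ with $b>a$; and $\mu(d,x)\in\{d,a\}$ for all $x\in P_A$ with $a\in I_x$. Put $Y=\{x\in P_A:d\in I_x\}$.
\end{enumerate}
Then $d\notin A$, and $A\cup\{d\}$ is a substructure whose isomorphism type over $A$ is determined by the color of $d$, the case, and the data $b$ in \textup{(ii)} and $(a,Y)$ in \textup{(iii)}.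
\end{lemma}

\begin{proof}
In (i) and (ii), $d\notin A$ by the choice of $\rho$ and by the covering hypothesis; in (iii), $d\in A$ would give $d=d\wedge d=a$. Since the order is determined by the meet, it suffices to compute $d\wedge e$ for $e\in D_A$ and $\mu(d,x)$ for $x\in P_A$ from $A$ and the data, with values in $A\cup\{d\}$.

(i) We have $d\wedge e=d$. The element $\mu(\rho,x)$ lies in $D_A$ and is at most $\rho$, so it equals $\rho$. Hence $\rho\in I_x$, $d\in I_x$, and $\mu(d,x)=d$.

(ii) Every element of $D_A$ strictly below $b$ is comparable with $a$ and, by covering, is at most $a$. If $e\geq b$, then $d\wedge e=d$. Otherwise $e\wedge b<b$, so $e\wedge b\leq a<d$ and $d\wedge e=d\wedge b\wedge e=e\wedge b$. If $b\in I_x$, then $\mu(d,x)=d$. Otherwise $\mu(b,x)<b$, so $\mu(b,x)\leq a<d$ and $\mu(d,x)=\mu(b,x)$ by \eqref{eq:min}.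

(iii) We claim that $d\wedge e=a\wedge e$. For $e\geq a$ both sides equal $a$. For $e\not\geq a$, the elements $d\wedge e$ and $a$ lie in the chain ${\downarrow}d$ and $a\not\leq d\wedge e$, so $d\wedge e<a$ and $d\wedge e=d\wedge e\wedge a=a\wedge e$. Next, $\mu(d,x)=d$ for $x\in Y$, and we claim that $\mu(d,x)=\mu(a,x)$ for $x\notin Y$. If $a\in I_x$, both sides equal $a$ by hypothesis. If $a\notin I_x$, then $a\not\leq\mu(d,x)$, so $\mu(d,x)<a$, and \eqref{eq:min} gives $\mu(a,x)=\min(a,\mu(d,x))=\mu(d,x)$.
\end{proof}

\begin{lemma}\label{lem:steps}
Let $A\subseteq B$ be finite structures in $\mathcal{K}$. Then $B$ is obtained from $A$ through a sequence of substructures, each with one more element than the one before, where first elements of $D$ are added, each as in Lemma~\ref{lem:onepoint}, and then elements of $P$.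
\end{lemma}

\begin{proof}
Suppose $D_A\neq D_B$ and let $d$ be a minimal element of $D_B\setminus D_A$. We show that $d$ falls under one of the three cases.

Suppose first that $d$ is below some element of $D_A$, and let $b$ be the least element of the set $\{e\in D_A:e\geq d\}$, which is closed under $\wedge$. If some element of $D_A$ is below $d$, let $a$ be the greatest one. An element $e\in D_A$ with $a<e<b$ would be comparable with $d$ in ${\downarrow}b$; but $e>d$ contradicts the choice of $b$, and $e<d$ contradicts the choice of $a$. So $b$ covers $a$, and we are in case (ii). If no element of $D_A$ is below $d$, then the least element $\rho$ of $D_A$ is comparable with $d$ in ${\downarrow}b$ and is not below it, so $d<\rho$: case (i).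

Now suppose that $d$ is below no element of $D_A$. By minimality, every element of $D_B$ strictly below $d$ is in $D_A$; this is the step that needs $d$ minimal. For $e\in D_A$ we have $d\wedge e<d$, so $d\wedge e\in D_A$. Let $a$ be the greatest element of the finite chain $\{d\wedge e:e\in D_A\}$. It is the greatest element of $D_A$ below $d$. If $b\in D_A$ and $b>a$, then $a\leq d\wedge b\leq a$. If $x\in P_A$ and $a\in I_x$, then $\mu(d,x)\geq a$, and $\mu(d,x)$ is either $d$ or an element of $D_A$ below $d$, which is at most $a$. This is case (iii).

So $A\cup\{d\}$ is a substructure, and we repeat until we reach $A\cup D_B$. Any subset of $B$ that contains $D_B$ is a substructure, so the elements of $P_B\setminus P_A$ can be added one at a time.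
\end{proof}

\begin{proposition}\label{prop:qe}
Every isomorphism between finite substructures of models of $T_0$ is elementary. Consequently $T_0$ has quantifier elimination.
\end{proposition}

\begin{proof}
Let $M,N\models T_0$ and let $\mathcal{F}$ be the family of isomorphisms between finite substructures of $M$ and $N$. By (F2), Lemma~\ref{lem:locfin} and symmetry, it suffices to extend a given $f\colon A\to A'$ in $\mathcal{F}$ to $\langle A,b\rangle$ for a given $b\in M$. This structure is finite, so by Lemma~\ref{lem:steps} it suffices to extend $f$ by one element of the kinds listed there.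

Let $d\in C_j$ be as in Lemma~\ref{lem:onepoint}. In case (i), apply (E1) in $N$ to $f(\rho)$; in case (ii), apply (E2) to $f(a)<f(b)$. In case (iii), apply (E3) to $f(a)$, taking for the $b_i$ all elements of $D_{A'}$ above $f(a)$, the set $f(Y)$ in place of $Y$, and for $Z$ the remaining $x\in P_{A'}$ with $f(a)\in I_x$. The hypothesis of (E3) holds for $f(Y)$, since $d\in I_y$ implies $a\in I_y$. The witness $d'$ lies in $I_x$ for $x\in f(Y)$, not for $x\in Z$, and not for $x$ with $f(a)\notin I_x$. In each case $d'\in C_j$ falls under the same case over $A'$ with the corresponding data, so $f\cup\{(d,d')\}\in\mathcal{F}$ by Lemma~\ref{lem:onepoint}.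

Let $x\in P_M\setminus A$ with $A\cup\{x\}$ a substructure. Then $\mu(d,x)\in D_A$ for $d\in D_A$, so $I=I_x\cap D_A$ is nonempty and down-closed in $D_A$, and $\mu(d,x)=\max(I\cap{\downarrow}d)$. Let $U=\{u\in P_A:R(x,u)\}$. Axiom (E4) for $(A',f(I),f(U))$ gives $x'\in P_N\setminus A'$ such that $f\cup\{(x,x')\}$ preserves $\mu$ and $R$, hence lies in $\mathcal{F}$.
\end{proof}

Starting from $c_0\mapsto c_0$ and alternating the extension steps, one sees that any two countable models of $T_0$ are isomorphic. So, as in Example~\ref{ex:linear}, a countable model of $T$ is one fixed structure with a choice of the sequence $c_1<c_2<\cdots$.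

An $L$-formula mentions finitely many constants $c_1,\dots,c_k$ and can be read as an $L_0$-formula with these as parameters. This gives the following consequence, where $c_n$ and $c_n'$ are the interpretations of the constants in $N$ and $N'$.

\begin{corollary}\label{cor:chain}
Let $N,N'\models T$, $m\geq0$, and let $u_1<\dots<u_m$ in $F(N)$ and $u_1'<\dots<u_m'$ in $F(N')$ be such that $u_i$ and $u_i'$ have the same color. Then $\bar u$ and $\bar u'$ have the same $L$-type.
\end{corollary}

\begin{proof}
For each $k$, the chains $c_0<\dots<c_k<u_1<\dots<u_m$ and $c_0'<\dots<c_k'<u_1'<\dots<u_m'$ are finite substructures, and the order isomorphism between them preserves colors. It is elementary for $L_0$ by Proposition~\ref{prop:qe}.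
\end{proof}

\section{Models with prescribed $F$ and $X$}\label{sec:build}

We extend a given countable structure in $\mathcal{K}$ to a model of $T_0$ by adding witnesses for (E1)--(E4). The difficulty is to do so without disturbing the shape of $F$ or enlarging $X$, so each witness is added as low as possible. In (E2), for example, if $a=c_0$ and $b$ is the least element of $F$, a witness placed immediately below $b$ would be a new, smaller element of $F$; we place it immediately above $a$ instead. In (E4) we give the new point the smallest down-set compatible with the data.

\begin{lemma}\label{lem:build}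
Let $M\in\mathcal{K}$ be countable, with a fixed sequence $c_0<c_1<\cdots$ in $C_1$. Then $M$ is a substructure of a countable model $\hat M$ of $T_0$ such that
\begin{enumerate}
\item[(i)] for every $d\in F(\hat M)$ there is $a\in F(M)$ with $a\leq d$;
\item[(ii)] if $F(M)=\emptyset$, then $F(\hat M)=\emptyset$ and $X(\hat M)=X(M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
An \emph{instance} is one of the axioms (E1)--(E4) together with parameters satisfying its hypothesis. We show that for every instance in $M$ there is an extension $M'\in\mathcal{K}$ of $M$ by one point that witnesses the instance and satisfies (i) and (ii) with $M'$ in place of $\hat M$. This suffices. Build $M=M_0\subseteq M_1\subseteq\cdots$ by such steps, arranging that each of the countably many instances in each $M_k$ is treated at some later step; it is still an instance then, and its witness remains a witness afterward, because both conditions are quantifier-free. The union $\hat M$ is a countable model of $T_0$. By induction each $M_k$ satisfies (i) and (ii) over $M$, and $F(\hat M)=\bigcup_kF(M_k)$, $X(\hat M)=\bigcup_kX(M_k)$.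

Elements of $M$ are called \emph{old}. In each case we define $M'$ by extending the order and the sets $I_x$, and we check that $M'\in\mathcal{K}$ and that $\wedge$ and $\mu$ are unchanged on old elements.

\medskip\noindent\emph{Axiom} (E1). Add $d$ of color $j$ as a new least element of $D$ and put it into every $I_x$. Each old ${\downarrow}e$ and each old $I_x\cap{\downarrow}e$ gains only a new least element, so chains remain chains and old meets and maxima are unchanged. Also $d\wedge e=d$ and $\mu(d,x)=d$. Since $d<c_0$, we have $d\notin F(M')$.

\medskip\noindent\emph{Axiom} (E3). Add $d$ of color $j$ with nothing above it and with $e<d\Leftrightarrow e\leq a$ for old $e$. Put $d\in I_x$ if and only if $x\in Y$. For old $e$ the set ${\downarrow}e$ is unchanged, so old values are unchanged. The set ${\downarrow}d={\downarrow}a\cup\{d\}$ is a chain, and $d\wedge e=a\wedge e$; in particular $d\wedge b_i=a$. For $x\in Y$ the set $I_x$ remains down-closed because $a\in I_x$, and $\mu(d,x)=d$. For $x\notin Y$ we get $\mu(d,x)=\mu(a,x)$, which is $a$ for $x\in Z$.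

\medskip\noindent\emph{Axiom} (E2). Add $d$ of color $j$ immediately above $a$ in the direction of $b$: for old $e\in D$,
\[
e<d\ \Leftrightarrow\ e\leq a,\qquad\qquad d<e\ \Leftrightarrow\ e\wedge b>a,
\]
and put $d\in I_x$ if and only if $\mu(b,x)>a$. Then $a<d<b$.

\emph{Partial order.} No $e$ satisfies both $e\leq a$ and $e\wedge b>a$. If $e<d<f$, then $e\leq a<f\wedge b\leq f$. If $d<e\leq f$, then $f\wedge b\geq e\wedge b>a$, so $d<f$. If $f\leq e<d$, then $f\leq a$, so $f<d$.

\emph{Chains.} The set ${\downarrow}d={\downarrow}a\cup\{d\}$ is a chain. Let $d<e$ and let $f\leq e$ be old; we must compare $f$ with $d$. Put $g=e\wedge b>a$, which is comparable with $f$ in ${\downarrow}e$. If $f\geq g$, then $f\wedge b\geq g>a$ and $d<f$. If $f<g$, then $f\leq b$, so $f$ is comparable with $a$; either $f\leq a$ and $f<d$, or $f\wedge b=f>a$ and $d<f$.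

\emph{Meets.} If $e\wedge b>a$, then $d\wedge e=d$. Otherwise $d\not\leq e$, the common lower bounds of $d$ and $e$ are the old common lower bounds of $a$ and $e$, and $d\wedge e=a\wedge e$. An old meet $e\wedge f$ could change only if $d<e$ and $d<f$; but then $(e\wedge f)\wedge b=\min(e\wedge b,f\wedge b)>a$, so $d<e\wedge f$.

\emph{Down-closedness.} If $d\in I_x$, then $a<\mu(b,x)\in I_x$, so ${\downarrow}a\subseteq I_x$. If $e\in I_x$ is old and $d<e$, then $e\wedge b\in I_x\cap{\downarrow}b$, so $\mu(b,x)\geq e\wedge b>a$ and $d\in I_x$.

\emph{Maxima.} The greatest element of $I_x\cap{\downarrow}d$ is $d$ if $d\in I_x$, and $\mu(a,x)$ otherwise. For old $f$ the set $I_x\cap{\downarrow}f$ changes only if $d<f$ and $d\in I_x$. Then $g=\min(f\wedge b,\mu(b,x))$, the minimum taken in ${\downarrow}b$, satisfies $a<g\leq b$, $g\leq f$ and $g\in I_x$. From $g\wedge b=g>a$ we get $d<g\leq\mu(f,x)$, so the old maximum remains the maximum.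

\medskip
In (E2) and (E3) we have $c_n\leq d\Leftrightarrow c_n\leq a$, so $d\in F(M')$ implies $a\in F(M)$, and $a\leq d$. In (E1)--(E3) the set $P$ is unchanged, so $X(M')=X(M)$. This gives (i) and (ii) in these cases.

\medskip\noindent\emph{Axiom} (E4). Add $x$ to $P$, with $I_x=\bigcup_{i\in I}{\downarrow}i$ computed in $D_M$, and join $x$ by $R$ exactly to the elements of $U$. For $d\in D_M$ we have $I_x\cap{\downarrow}d=\bigcup_{i\in I}{\downarrow}(d\wedge i)$, whose greatest element is the greatest element of the nonempty finite chain $\{d\wedge i:i\in I\}\subseteq{\downarrow}d$. So $I_x$ is a closed down-set and $M'\in\mathcal{K}$. If $d\in D_A$, this maximum has the form $d\wedge i_0\in D_A$; it is at most $i_0$, hence lies in $I$. Since $I\subseteq I_x$, it equals $\max(I\cap{\downarrow}d)$, as required. The set $D$ is unchanged, so $F(M')=F(M)$. If $F(M)=\emptyset$, each $i\in I$ is above only finitely many $c_n$, and $I$ is finite, so $I_x$ contains only finitely many $c_n$ and $x\notin X(M')$.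
\end{proof}

The hypothesis $F(M)=\emptyset$ in (ii) is used only in the last sentence of the proof, and Example~\ref{ex:onepoint} shows that it cannot be dropped: once $F\neq\emptyset$, the graph on $X(\hat M)$ is the random graph whatever $X(M)$ was.

With the sequence $(c_n)$ interpreting the constants, $\hat M$ is a model of $T$. Any colored chain that begins with $c_0<c_1<\cdots$ in $C_1$, taken as $D$ with $P=\emptyset$, is in $\mathcal{K}$, so the lemma applies to it.

\begin{proposition}\label{prop:Tp}
The theory $T$ is consistent and complete. The set $\{C_1(v)\}\cup\{c_n<v:n<\omega\}$ axiomatizes, modulo $T$, a complete type $p\in S_1(T)$, and $p$ is omitted in some model of $T$ and is non-principal.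
\end{proposition}

\begin{proof}
Lemma~\ref{lem:build} applied to $D=\{c_n:n<\omega\}$ gives a model of $T$, and by part (ii) this model has $F=\emptyset$. Corollary~\ref{cor:chain} with $m=0$ gives completeness. The realizations of the given set in a model $N$ are the elements of $F(N)\cap C_1$. Such an element exists in the model obtained from the chain $c_0<c_1<\cdots<\ell$ with $\ell\in C_1$, and any two have the same type by Corollary~\ref{cor:chain} with $m=1$. The type $p$ is omitted in the model with $F=\emptyset$, so it is non-principal by (F1).
\end{proof}

\begin{proposition}\label{prop:many}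
For every countable graph $G$ there is a countable model $M_G$ of $T$ with $F(M_G)=\emptyset$ and $(X(M_G),R)\cong G$. Consequently $I(T,\aleph_0)=2^{\aleph_0}$.
\end{proposition}

\begin{proof}
Let $M$ have $D=C_1=\{c_n:n<\omega\}$, let $P$ be the vertex set of $G$ and $R$ its edge relation, and let $I_x=D$ for all $x$. Then $M\in\mathcal{K}$, $F(M)=\emptyset$ and $X(M)=P$. Let $M_G=\hat M$ be given by Lemma~\ref{lem:build}(ii). An isomorphism of models of $T$ fixes the constants, so it carries $(X,R)$ to $(X,R)$; hence $M_G\cong M_{G'}$ implies $G\cong G'$. For $S\subseteq\{3,4,\dots\}$ let $G_S$ be the disjoint union of one cycle of each length $s\in S$. The set $S$ is the set of sizes of connected components of $G_S$, so these $2^{\aleph_0}$ graphs are pairwise non-isomorphic. Conversely, there are at most $2^{\aleph_0}$ structures with universe $\omega$ in a countable language.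
\end{proof}

\section{The countable models of $T^*$}\label{sec:count}

Let $T^*=T\cup p(c)$. Its models are the pairs $(M,c)$ with $M\models T$ and $c\in F(M)\cap C_1$. From now on types and elementary maps refer to $L$.

\subsection*{Types over an element of $F$}
The $L$-type of a finite substructure $A$ depends on how $A$ interacts with infinitely many constants. The next lemma extends Example~\ref{ex:onepoint}: if $A$ contains an element $\ell\in F$, the whole interaction passes through the finite chain of elements of $A$ below $\ell$.

\begin{lemma}\label{lem:positions}
Let $N,N'\models T$, $\ell\in F(N)$, $\ell'\in F(N')$. Let $f\colon A\to A'$ be an isomorphism of finite substructures with $\ell\in A$ and $f(\ell)=\ell'$, such that for all $e\in D_A$ with $e\leq\ell$ and all $n$,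
\[
e\leq c_n\Leftrightarrow f(e)\leq c_n'\qquad\text{and}\qquad c_n\leq e\Leftrightarrow c_n'\leq f(e).
\]
Then $f$ is elementary.
\end{lemma}

\begin{proof}
Let $H=A\cap{\downarrow}\ell$ and $H'=A'\cap{\downarrow}\ell'=f(H)$, and let $C$ and $C'$ be the sets of constants in $N$ and $N'$. The sets $H\cup C\subseteq{\downarrow}\ell$ and $H'\cup C'\subseteq{\downarrow}\ell'$ are chains, and the hypothesis says that $f$ on $H$ together with $c_n\mapsto c_n'$ is a well-defined order isomorphism between them. An element of $A$ that equals a constant lies in $H$, and likewise in $A'$, so $g=f\cup\{(c_n,c_n'):n<\omega\}$ is a well-defined bijection $A\cup C\to A'\cup C'$. For $d\in D_A$ and $x\in P_A$, since $c_n\leq\ell$,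
\[
d\wedge c_n=(d\wedge\ell)\wedge c_n=\min(d\wedge\ell,\,c_n),\qquad\mu(c_n,x)=\min\bigl(c_n,\mu(\ell,x)\bigr),
\]
the second by \eqref{eq:min}, and $d\wedge\ell$ and $\mu(\ell,x)$ lie in $H$. Hence $A_k=A\cup\{c_0,\dots,c_k\}$ is a finite substructure for each $k$. The same formulas hold in $N'$, the map $f$ sends $d\wedge\ell$ to $f(d)\wedge\ell'$ and $\mu(\ell,x)$ to $\mu(\ell',f(x))$, and $g$ preserves minima in $H\cup C$. So $g$ preserves $\wedge$ and $\mu$, hence $\leq$; it preserves colors and $R$ because all constants are in $C_1$. By Proposition~\ref{prop:qe} the restriction of $g$ to $A_k$ is elementary for $L_0$, for every $k$, which means that $f$ is elementary for $L$.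
\end{proof}

The formula for $\mu(c_n,x)$ is the point where the closedness of the down-sets $I_x$ serves its purpose. If no element of $A$ strictly below $\ell$ is in $F$, each position is given by one formula, and the type of $A$ over $\ell$ is isolated.

\begin{corollary}\label{cor:isolated}
Let $N\models T$, $\ell\in F(N)$, and let $\bar a$ be a finite tuple in $N$ such that no element of $A=\langle\bar a,\ell\rangle$ strictly below $\ell$ is in $F(N)$. Then there is an $L$-formula $\theta(\bar x,y)$ with $N\models\theta(\bar a,\ell)$ such that whenever $N'\models T$, $\ell'\in F(N')$ and $N'\models\theta(\bar a',\ell')$, we have $\mathrm{tp}(\bar a',\ell')=\mathrm{tp}(\bar a,\ell)$.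
\end{corollary}

\begin{proof}
Let $\bar e$ list the finite set $A$. Let $\delta(\bar x,y,\bar z)$ be the conjunction of all formulas true of $(\bar a,\ell,\bar e)$ that have the form $u=v$, $u=c_0$, $u\leq v$, $R(u,v)$, $u\wedge v=w$, $\mu(u,v)=w$, $D(u)$, $P(u)$, $C_j(u)$ with variables $u,v,w$, or are negations of such. If $e\in A$ and $e<\ell$, then $e<c_n$ for some $n$ by \eqref{eq:below}, and $e$ is comparable with all constants. So $e$ satisfies one of the formulas $v<c_0$, $v=c_k$, $c_k<v<c_{k+1}$ for some $k$, and that formula decides all relations $v\leq c_n$ and $c_n\leq v$. Let $\pi(\bar z)$ be the conjunction of these position formulas, and $\theta=\exists\bar z\,(\delta\text{ and }\pi)$. If $N'\models\theta(\bar a',\ell')$ with witness $\bar e'$, then $\bar e\mapsto\bar e'$ is an isomorphism $f$ of finite substructures sending $\bar a$ to $\bar a'$ and $\ell$ to $\ell'$. The hypothesis of Lemma~\ref{lem:positions} holds for $e<\ell$ by $\pi$, and for $e=\ell$ because $\ell$ and $\ell'$ are strictly above all constants.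
\end{proof}

As in Example~\ref{ex:linear}, we sort the countable models $(M,c)$ of $T^*$ into $r+2$ kinds:
\begin{enumerate}
\item[(a1)] $c$ is the least element of $F(M)$;
\item[(a2$_j$)] $F(M)$ has a least element $\ell<c$, of color $j$ (for $j=1,\dots,r$);
\item[(b)] $F(M)$ has no least element.
\end{enumerate}
An isomorphism preserves $F$, $c$ and the colors, so models of different kinds are not isomorphic. It remains to show that each kind contains exactly one model.

\begin{lemma}\label{lem:exist}
Each of the $r+2$ kinds contains a countable model.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:build} to the chain $c_0<c_1<\cdots<\ell$ with $\ell\in C_j$. Here $F=\{\ell\}$, so by part (i) $\ell$ is the least element of $F(\hat M)$. For $j=1$ and $c=\ell$ this is kind (a1). For any $j$, axiom (E3) with $k=0$ and $Y=Z=\emptyset$ gives $c\in C_1$ with $c>\ell$, which is kind (a2$_j$). Now apply the lemma to the chain $c_0<c_1<\cdots<d_2<d_1<d_0$ in $C_1$. Every element of $F(\hat M)$ is above or equal to some $d_k$, and $d_k>d_{k+1}\in F(\hat M)$, so $F(\hat M)$ has no least element. With $c=d_0$ this is kind (b).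
\end{proof}

\subsection*{A least element of $F$ gives an atomic model}
In kind (a2$_j$) the model $(M,c)$ is not atomic: the type of $\ell$ contains the formulas $c_n<v<c$, so it is omitted in the model of kind (a1) and is non-principal by (F1). We therefore name $\ell$ as well.

\begin{lemma}\label{lem:atomic}
Two countable models of $T^*$ that are both of kind \textup{(a1)}, or both of kind \textup{(a2$_j$)} for the same $j$, are isomorphic.
\end{lemma}

\begin{proof}
Let $(M,c)$ be a countable model of $T^*$ in which $F(M)$ has a least element $\ell$. We claim that $(M,\ell,c)$ is atomic. Let $\bar a$ be a tuple in $M$. No element of $M$ strictly below $\ell$ is in $F(M)$, so Corollary~\ref{cor:isolated} applies to the tuple $(\bar a,c)$ and gives $\theta(\bar x,z,y)$. In any model $(N,\ell',c')$ of the theory of $(M,\ell,c)$ we have $\ell'\in F(N)$, so $\theta(\bar a',c',\ell')$ implies $\mathrm{tp}(\bar a',c',\ell')=\mathrm{tp}(\bar a,c,\ell)$. Thus $\theta(\bar x,c,\ell)$ isolates the type of $\bar a$ in that theory.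

If $(M,c)$ and $(M',c')$ are of the same kind, then $(\ell,c)$ and $(\ell',c')$ have the same type by Corollary~\ref{cor:chain}, with $m=1$ for (a1) and $m=2$ for (a2$_j$). So $(M,\ell,c)$ and $(M',\ell',c')$ are countable atomic models of the same complete theory, and (F3) applies.
\end{proof}

\subsection*{No least element of $F$ gives a saturated model}
When $F(M)$ has no least element, Corollary~\ref{cor:isolated} cannot be applied with one $\ell$ for all tuples. It still applies to each finite substructure $B$ with $\ell$ the least element $b_0$ of $F\cap B$. So a type is realized in two steps: first copy the single point $b_0$ into $M$, using that $F(M)$ extends downward, and then realize an isolated type over the copy.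

\begin{lemma}\label{lem:saturated}
Let $M\models T$ with $F(M)\neq\emptyset$ and suppose that $F(M)$ has no least element. Then $M$ is $\omega$-saturated. Consequently, two countable models of $T^*$ of kind \textup{(b)} are isomorphic.
\end{lemma}

\begin{proof}
Let $A\subseteq M$ be finite, $N\succ M$ and $b\in N$. Enlarging $A$, we may assume by Lemma~\ref{lem:locfin} that it is a finite substructure that meets $F(M)$. Let $B=\langle A,b\rangle\subseteq N$, which is finite. The sets $F(N)\cap A=F(M)\cap A$ and $F(N)\cap B$ are finite, nonempty and closed under $\wedge$; let $a_0$ and $b_0$ be their least elements. Then $b_0\leq a_0$.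

\medskip\noindent\emph{Step 1: there is $m\in F(M)$ with $\mathrm{tp}(m/A)=\mathrm{tp}(b_0/A)$.} If $b_0=a_0$, take $m=a_0$. Suppose $b_0<a_0$ and $b_0\in C_j$. Since $a_0$ is not least in $F(M)$, there is $e\in F(M)$ with $a_0\not\leq e$; then $e\wedge a_0\in F(M)$ and $e\wedge a_0<a_0$. By (E2) there is $m\in C_j$ in $M$ with $e\wedge a_0<m<a_0$, and $m\in F(M)$. Let $a$ be the greatest element of $D_A$ strictly below $a_0$; it exists because $c_0\in D_A$ and $c_0<a_0$, and $a_0$ covers $a$ in $D_A$. By the choice of $a_0$ we have $a\notin F(N)$, so $a<c_n$ for some $n$ by \eqref{eq:below}. Therefore $a<b_0<a_0$ and $a<m<a_0$. By Lemma~\ref{lem:onepoint}(ii), applied in $N$, the map $f=\mathrm{id}_A\cup\{(b_0,m)\}$ is an isomorphism of finite substructures. It fixes the elements of its domain strictly below $b_0$, and $b_0$ and $m$ are strictly above all constants. Lemma~\ref{lem:positions} with $\ell=b_0$ and $\ell'=m$ shows that $f$ is elementary.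

\medskip\noindent\emph{Step 2: realizing $\mathrm{tp}(b/A)$.} Let $\bar a$ list $A$. Then $\langle b,\bar a,b_0\rangle=B$, and no element of $B$ strictly below $b_0$ is in $F(N)$. Let $\theta(v,\bar x,y)$ be the formula of Corollary~\ref{cor:isolated} for the tuple $(b,\bar a)$ and $\ell=b_0$. The formula $\exists v\,\theta(v,\bar a,y)$ holds of $b_0$ in $N$, so by Step~1 it holds of $m$ in $N$, and hence in $M$. Choose $b'\in M$ with $M\models\theta(b',\bar a,m)$. Since $m\in F(M)$, we get $\mathrm{tp}(b',\bar a,m)=\mathrm{tp}(b,\bar a,b_0)$, so $b'$ realizes $\mathrm{tp}(b/A)$.

\medskip
The last statement follows from (F4), applied to the complete theory $T^*$.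
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:Tp} and~\ref{prop:many}, $T$ is a countable complete theory with $I(T,\aleph_0)=2^{\aleph_0}$ and $p\in S_1(T)$ is non-principal. By Lemmas~\ref{lem:exist}, \ref{lem:atomic} and~\ref{lem:saturated}, each of the $r+2$ kinds contains exactly one countable model of $T^*$ up to isomorphism.
\end{proof}

\begin{remark}
In terms of \eqref{eq:orbits}: exactly $r+1$ countable models of $T$ realize $p$. The model in which $F$ has a least element of color $1$ contributes two orbits, namely (a1) and (a2$_1$); it is unique because it expands to kind (a1). The $r-1$ models with a least element of another color and the saturated model contribute one orbit each.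
\end{remark}

\section{The possible values of $I(T^*,\aleph_0)$}\label{sec:B}

Theorem~\ref{thm:A} gives all finite values from $3$ on. To reach an infinite value $\kappa=I(S,\aleph_0)$ we place a model of $S$ beside a model of $T$, with no relation between them.

\begin{lemma}\label{lem:union}
Let $T_1,T_2$ be countable complete theories with only infinite models, and let $p\in S_1(T_1)$ be omitted in some model of $T_1$. There are a countable complete theory $T_1\sqcup T_2$ and a non-principal type $p'\in S_1(T_1\sqcup T_2)$ such that
\begin{align*}
I(T_1\sqcup T_2,\aleph_0)&=I(T_1,\aleph_0)\cdot I(T_2,\aleph_0),\\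
I\bigl((T_1\sqcup T_2)\cup p'(c),\aleph_0\bigr)&=I\bigl(T_1\cup p(c),\aleph_0\bigr)\cdot I(T_2,\aleph_0).
\end{align*}
\end{lemma}

\begin{proof}
Replace each function symbol by a relation symbol for its graph and each constant by a unary predicate for its singleton. Formulas translate in both directions, so models, isomorphisms and types correspond, and we may assume that the two languages are relational and disjoint. Add unary predicates $Q_1,Q_2$. Let $T_1\sqcup T_2$ say that $Q_1,Q_2$ partition the universe, that the relations of the language of $T_i$ hold only of tuples from $Q_i$, and that every sentence of $T_i$ holds with its quantifiers restricted to $Q_i$. Its models are the disjoint unions $M\sqcup N$ with $M\models T_1$ and $N\models T_2$.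

Let $M,M'\models T_1$ and $N,N'\models T_2$, and let $\bar a\in M$, $\bar a'\in M'$ have the same type. We claim that $\bar a$ and $\bar a'$ have the same type in $M\sqcup N$ and $M'\sqcup N'$. A formula uses finitely many symbols, so we may restrict to finite sublanguages and use (F7). In the $n$-round game on the unions, the second player answers a move in $Q_1$ by a winning strategy for $(M,\bar a)$, $(M',\bar a')$, and a move in $Q_2$ by a winning strategy for $N,N'$. The resulting map preserves $Q_1,Q_2$ and is an isomorphism on each part, and no relation holds of a tuple that meets both parts, so the second player wins.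

With empty tuples the claim shows that $T_1\sqcup T_2$ is complete. With realizations of $p$ it shows that all elements of the first part that realize $p$ there have one type $p'$. Conversely, $p'$ contains $Q_1(v)$ and the formulas of $p$ with quantifiers restricted to $Q_1$, so every realization of $p'$ in $M\sqcup N$ is a realization of $p$ in $M$. If $M$ omits $p$, then $M\sqcup N$ omits $p'$, so $p'$ is non-principal by (F1). Finally, $M\sqcup N$ is countable if and only if both parts are, and an isomorphism of unions is a pair of isomorphisms of the parts. So the isomorphism types of countable models of $T_1\sqcup T_2$ correspond to pairs of isomorphism types of countable $M$ and $N$, and those of $(T_1\sqcup T_2)\cup p'(c)$ to pairs of isomorphism types of countable $(M,c)\models T_1\cup p(c)$ and $N\models T_2$.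
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i)$\Rightarrow$(ii). Let $T^*=T\cup p(\bar c)$ with $p\in S_n(T)$ non-principal. If $\kappa$ is infinite, take $S=T^*$. Let $\kappa$ be finite. Since $p$ is non-principal, $S_n(T)$ is infinite and $T$ has only infinite models by (F1). The theory $T^*$ is consistent, so it has a countable model and $\kappa\geq1$. If $\kappa=1$, then $S_n(T^*)$ is finite by (F5); the restriction map $S_n(T^*)\to S_n(T)$ is onto, as shown in Section~\ref{sec:intro}, so $S_n(T)$ would be finite. The value $\kappa=2$ is excluded by (F6). Hence $\kappa\geq3$.

(ii)$\Rightarrow$(i). For finite $\kappa\geq3$ use Theorem~\ref{thm:A} with $r=\kappa-2$. Let $\kappa=I(S,\aleph_0)$ be infinite. Then $S$ has only infinite models by (F1), and $\kappa\leq2^{\aleph_0}$. Let $T$ and $p$ be the theory and type constructed above for $r=1$; the type $p$ is omitted in some model by Proposition~\ref{prop:Tp}. Lemma~\ref{lem:union} gives $I(T\sqcup S,\aleph_0)=2^{\aleph_0}\cdot\kappa=2^{\aleph_0}$ and $I((T\sqcup S)\cup p'(c),\aleph_0)=3\cdot\kappa=\kappa$.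

It remains to see that $\aleph_0$ and $2^{\aleph_0}$ satisfy (ii). For $2^{\aleph_0}$ take for $S$ the theory $T$ of Theorem~\ref{thm:A}. For $\aleph_0$ let $S$ say that the constants $e_0,e_1,\dots$ are pairwise distinct. It is complete, because a sentence mentions finitely many constants and any two countably infinite sets with $k$ distinct named elements are isomorphic. A countable model is determined by the number of elements that are not constants, which is one of $0,1,2,\dots,\aleph_0$, so $I(S,\aleph_0)=\aleph_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CE}
``CONSTANT EXPANSION OF THEORIES AND THE'',\newline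
{\small\texttt{http://ojs.math.nsc.ru/files/journals/2/articles/935/6550c23b0f2ae.pdf}}

\end{thebibliography}
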